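\title{Integer eigenvalues of the graph of adjacent transpositions}

\begin{abstract}
Let $G_n$ be the graph on the permutations of $\{1,\dots,n\}$ in which two permutations are adjacent when they differ by an adjacent transposition. We prove the conjecture that for $n=2^l$, $l\ge1$, the integer eigenvalues of $G_n$ are exactly the odd integers of absolute value at most $n-1$, and we show that this property characterizes the powers of $2$. The main step is the identity $(T+1)^{2n}=0$ in $\mathbb F_2[S_n]$, where $T$ is the sum of the adjacent transpositions. To prove it we realize $T$ as the constant term of a power series $\tau(u)$ with commuting coefficients that satisfies $\tau'\equiv\tau^2+1 \pmod{u^{2n}}$.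
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $S_n$ be the symmetric group on $\{1,\dots,n\}$ and let $s_i=(i\ \,i+1)$, $1\le i\le n-1$, be the adjacent transpositions. The graph $G_n$ has vertex set $S_n$, and $\sigma$ is joined to $\sigma s_i$ for every $i$. Let $A$ be its adjacency matrix, of order $n!$, and put
\[
T=s_1+s_2+\dots+s_{n-1}.
\]
Then $A$ is the matrix, in the basis $S_n$, of the operator $x\mapsto xT$ on the group algebra $\mathbb C[S_n]$. We write $\operatorname{Spec}(T)$ for the set of \emph{integers} that are eigenvalues of $A$. Since $\det(xI-A)$ is monic with integer coefficients, these are all the rational eigenvalues.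

The graph $G_2$ is a single edge, with eigenvalues $\pm1$. The graph $G_3$ is a cycle of length $6$, with eigenvalues $\pm2$ and $\pm1$. In general $G_n$ is regular of degree $n-1$ and bipartite, so the spectrum lies in $[-(n-1),n-1]$ and contains $\pm(n-1)$. Section~\ref{sec:exterior} exhibits a family of eigenvalues of the form ``integer plus a sum of numbers $2\cos(\pi j/n)$''. For even $n$ the cancellation $\cos(\pi j/n)+\cos(\pi(n-j)/n)=0$ makes every odd integer of $[-(n-1),n-1]$ a member of the family. An odd prime factor of $n$ provides a further relation between the cosines, which produces even integers, and for a power of $2$ there is no further relation. This suggests the following statement, which is conjectured in \cite{codes}: \emph{for every $l\ge1$ and $n=2^l$,}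
\[
\operatorname{Spec}(T)=\{\pm(2k-1): 1\le k\le n/2\}.
\]
The family just described does not exhaust the spectrum (Remark~\ref{rem:notall}), so the content of the conjecture is that no even integer occurs among the remaining eigenvalues. We prove this by reducing modulo $2$.

\begin{theorem}\label{thm:main}
Let $n=2^l$ with $l\ge1$. Then $(T+1)^{2n}=0$ in $\mathbb F_2[S_n]$; equivalently, $(A+I)^{2n}\equiv0\pmod 2$. Hence $\det(xI-A)\equiv(x+1)^{n!}\pmod 2$, and
\[
\operatorname{Spec}(T)=\{\pm(2k-1):1\le k\le n/2\}.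
\]
\end{theorem}

\begin{theorem}\label{thm:converse}
For $n\ge2$ the following are equivalent:
\begin{enumerate}
\item[(i)] $n$ is a power of $2$;
\item[(ii)] $A+I$ is nilpotent modulo $2$;
\item[(iii)] $\det A$ is odd;
\item[(iv)] all integer eigenvalues of $A$ are odd;
\item[(v)] $\operatorname{Spec}(T)=\{\pm(2k-1):1\le k\le n/2\}$.
\end{enumerate}
Moreover, if $n$ is even, then $\operatorname{Spec}(T)$ contains all odd integers $m$ with $|m|\le n-1$. If $n$ is even and $q$ is an odd prime dividing $n$, then $\operatorname{Spec}(T)$ also contains all even integers $m$ with $|m|\le n+1-q$. In particular, if $6\mid n$, then $\operatorname{Spec}(T)$ is the set of all integers in $[-(n-1),n-1]$.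
\end{theorem}

Permutations are composed from right to left. For $n=2$ we have $(T+1)^2=s_1^2+1=0$ in $\mathbb F_2[S_2]$. The case $n=4$ can also be done directly.

\begin{example}\label{ex:four}
Let $n=4$ and compute in $\mathbb F_2[S_4]$. Since $s_1s_3=s_3s_1$ and $s_1^2+s_2^2+s_3^2+1=0$,
\[
(T+1)^2=T^2+1=\alpha+\beta,\qquad \alpha=c+c^{-1},\quad \beta=d+d^{-1},
\]
where $c=s_1s_2=(1\,2\,3)$ and $d=s_3s_2=(2\,4\,3)$. Here $\alpha^2=c^2+c^{-2}=\alpha$ and $\beta^2=\beta$. The cycles $c$ and $d$ lie in the same coset of the normal Klein four-group $V$, so $cd^{-1}$ and $c^{-1}d$ are involutions, equal to their inverses $dc^{-1}$ and $d^{-1}c$. These terms cancel in $\alpha\beta+\beta\alpha$, and what remains is $cd=(1\,2\,4)$, $dc=(1\,4\,3)$ and their inverses. Thus $(T+1)^4$ is the sum of all eight $3$-cycles, that is, $(c+c^{-1})\widehat V$ with $\widehat V=\sum_{v\in V}v$. As $\widehat V$ is central and $\widehat V^2=4\widehat V=0$, we get $(T+1)^8=0$, while $(T+1)^4\ne0$.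
\end{example}

This computation depends on the subgroup $V$, and it shows the obstacle: squaring is not additive on noncommuting elements, and the cross terms multiply at each step. The proof replaces repeated squaring by a differential equation. We adjoin a point $0$, form a product $g(u)$ of linear factors in $\mathbb F_2[S_{n+1}][u]$, and take its logarithmic derivative $L=g'g^{-1}$. In characteristic $2$ we have $g''=0$, which means $L'=L^2$. Let $\tau=\sum_i\tau_iu^i$ be the part of $L$ supported on permutations that fix $0$. Four facts about $\tau$ give the theorem.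
\begin{enumerate}
\item $\tau_0=T$, and $(1+u^2)^n\tau$ is a polynomial with no term $u^{2n-1}$ if $n$ is even (Section~\ref{sec:log}).
\item $\tau'\equiv\tau^2+1\pmod{u^{2n}}$ (Section~\ref{sec:eta}).
\item The coefficients $\tau_i$ commute with each other (Section~\ref{sec:commute}).
\item By (2) and (3), $\tau_{2m+1}$ is the square of $\tau_m$ for $1\le m\le n-1$, and $\tau_1=(T+1)^2$. So $\tau_{2n-1}=(T+1)^{2n}$ when $n$ is a power of $2$, and (1) forces this coefficient to vanish (Section~\ref{sec:end}).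
\end{enumerate}
Sections \ref{sec:log}--\ref{sec:commute} are valid for every $n\ge1$; the arithmetic of $n$ enters only in Section~\ref{sec:end}.

\section{Eigenvalues from exterior powers}\label{sec:exterior}

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] Every eigenvalue $\lambda$ of $A$ is real and satisfies $|\lambda|\le n-1$.
\item[(b)] If $\lambda$ is an eigenvalue of $A$, then so is $-\lambda$.
\item[(c)] Every eigenvalue of $T$ on a finite-dimensional $\mathbb C[S_n]$-module is an eigenvalue of $A$.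
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The matrix $A$ is symmetric. If $Af=\lambda f$ and $|f(\sigma)|$ is maximal, then $|\lambda|\,|f(\sigma)|=|\sum_if(\sigma s_i)|\le(n-1)|f(\sigma)|$.
(b) Adjacent permutations have opposite signs, so $A(\operatorname{sgn}\cdot f)=-\lambda\,(\operatorname{sgn}\cdot f)$.
(c) Let $\chi$ be the characteristic polynomial of $A$. By the Cayley--Hamilton theorem $x\,\chi(T)=0$ for all $x\in\mathbb C[S_n]$, and $x=1$ gives $\chi(T)=0$. If $Tf=\lambda f$ with $f\neq0$ in a module, then $0=\chi(T)f=\chi(\lambda)f$.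
\end{proof}

By (c), any module on which $T$ can be diagonalized explicitly yields eigenvalues of $A$. The exterior powers of the permutation module $\mathbb C^n$ are such modules, because a transposition differs from the identity by a matrix of rank one.

\begin{proposition}\label{prop:wedge}
For every subset $J\subseteq\{1,\dots,n-1\}$ the number
\begin{equation}\label{eq:wedge}
n-1-2|J|+\sum_{j\in J}2\cos(\pi j/n)
\end{equation}
is an eigenvalue of $A$.
\end{proposition}

\begin{proof}
Let $S_n$ permute the basis $e_1,\dots,e_n$ of $\mathbb C^n$. With $v_i=e_i-e_{i+1}$ and $M_i=v_iv_i^{\mathsf T}$, the transposition $s_i$ acts as $1-M_i$. For a matrix $M$, let $dM$ be the derivation that it induces on $\Lambda^r\mathbb C^n$: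
\[
dM(f_1\wedge\dots\wedge f_r)=\sum_{j=1}^r f_1\wedge\dots\wedge Mf_j\wedge\dots\wedge f_r .
\]
The transposition $s_i$ sends $f_1\wedge\dots\wedge f_r$ to $(f_1-M_if_1)\wedge\dots\wedge(f_r-M_if_r)$. Each $M_if_j$ is a multiple of $v_i$, so in the expansion every term with two or more factors $M_if_j$ vanishes. Hence $s_i$ acts as $1-dM_i$. As $dM$ is linear in $M$, the element $T$ acts as $(n-1)-d\Delta$ with $\Delta=\sum_iM_i$.

The matrix $\Delta$ is the Laplacian of the path on $n$ vertices: $(\Delta f)(i)=2f(i)-f(i-1)-f(i+1)$ for $1\le i\le n$, with the conventions $f(0)=f(1)$ and $f(n+1)=f(n)$. For $0\le j\le n-1$ and $\theta=\pi j/n$ let $\varphi_j(i)=\cos(\theta(i-\tfrac12))$. This function satisfies both conventions, because $\cos(-\theta/2)=\cos(\theta/2)$ and $\cos(\pi j+\theta/2)=\cos(\pi j-\theta/2)$. It also satisfies $\varphi_j(i-1)+\varphi_j(i+1)=2\cos\theta\,\varphi_j(i)$ and $\varphi_j(1)\ne0$. So $\varphi_j$ is an eigenvector of $\Delta$ with eigenvalue $2-2\cos(\pi j/n)$.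 These $n$ eigenvalues are distinct, so the $\varphi_j$ are linearly independent. Therefore $\bigwedge_{j\in J}\varphi_j$ is a nonzero eigenvector of $d\Delta$ with eigenvalue $\sum_{j\in J}(2-2\cos(\pi j/n))$, and Lemma~\ref{lem:basic}(c) applies.
\end{proof}

\begin{corollary}\label{cor:integers}
Let $n$ be even. Then every odd $m$ with $|m|\le n-1$ is an eigenvalue of $A$. If $q$ is an odd prime dividing $n$, then every even $m$ with $|m|\le n+1-q$ is an eigenvalue of $A$.
\end{corollary}

\begin{proof}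
Call a subset of $\{1,\dots,n-1\}$ \emph{stable} if it is invariant under $j\mapsto n-j$. On a stable set the cosines in \eqref{eq:wedge} sum to $0$. A stable set $W$ containing $n/2$ is the union of $\{n/2\}$ and of pairs $\{j,n-j\}$, so it has a stable subset of every size $r$ with $0\le r\le|W|$: take $\lfloor r/2\rfloor$ pairs, and add $n/2$ if $r$ is odd.

For $W=\{1,\dots,n-1\}$ this gives the eigenvalues $n-1-2r$, $0\le r\le n-1$, which are the odd integers of $[-(n-1),n-1]$.

Now let $J_0=\{2in/q:1\le i\le(q-1)/2\}$. The $q$-th roots of unity other than $1$ sum to $-1$, so $\sum_{j\in J_0}2\cos(\pi j/n)=\sum_{i=1}^{(q-1)/2}2\cos(2\pi i/q)=-1$, and \eqref{eq:wedge} equals $n-1-(q-1)-1=n-1-q$ for $J=J_0$. The set $J_0$ consists of even multiples of $n/q$ and the set $n-J_0$ of odd multiples, so they are disjoint, and neither contains the fixed point $n/2$. The complement $W$ of $J_0\cup(n-J_0)$ in $\{1,\dots,n-1\}$ is thus a stable set with $n-q$ elements that contains $n/2$. Adding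 to $J_0$ a stable subset of $W$ of size $r$ gives the eigenvalue $n-1-q-2r$ for $0\le r\le n-q$. These are the even integers from $-(n+1-q)$ to $n-1-q$, and $n+1-q$ is an eigenvalue by Lemma~\ref{lem:basic}(b).
\end{proof}

\begin{remark}\label{rem:notall}
Let $n=2^l$, $l\ge1$, and $\zeta=e^{\pi\sqrt{-1}/n}$. The minimal polynomial of $\zeta$ is $x^n+1$, so $1,\zeta,\dots,\zeta^{n-1}$ are linearly independent over $\mathbb Q$, and hence so are $1$ and the numbers $2\cos(\pi j/n)=\zeta^j-\zeta^{n-j}$, $1\le j<n/2$. Thus \eqref{eq:wedge} is an integer only for stable $J$, and then it is odd. But \eqref{eq:wedge} misses part of the spectrum. For $n=4$ its values lie in $\mathbb Q(\sqrt2)$. On the other hand, the homomorphism $S_4\to S_3$ with $s_1,s_3\mapsto s_1$ and $s_2\mapsto s_2$ sends $T$ to $2s_1+s_2$, whose square $5+2(s_1s_2+s_2s_1)$ acts as $3$ on the two-dimensional irreducible module of $S_3$. So $\pm\sqrt3$ are eigenvalues of $G_4$.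
\end{remark}

\section{A logarithmic derivative in characteristic two}\label{sec:log}

Let $n\ge1$. We regard $S_n$ as the stabilizer of $0$ in $S_{n+1}=\operatorname{Sym}\{0,1,\dots,n\}$, and we write $P_{ab}=(a\ b)$ and $P_i=P_{0i}$. For distinct points $a,b,c$,
\begin{equation}\label{eq:three}
P_{ac}P_{bc}=P_{ab}P_{ac}=P_{bc}P_{ab},\qquad P_{bc}P_{ac}=P_{ac}P_{ab}=P_{ab}P_{bc};
\end{equation}
the first three products send $a\mapsto c\mapsto b\mapsto a$, and the last three are their inverses. Let $E$ be the linear map from the group ring of $S_{n+1}$ to that of $S_n$ defined on permutations by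
\[
E(\sigma)=\sigma\ \text{ if }\sigma(0)=0,\qquad E(\sigma)=0\ \text{ otherwise.}
\]
For $\pi,\rho\in S_n$ the permutation $\pi\sigma\rho$ fixes $0$ exactly when $\sigma$ does, so $E(xzy)=xE(z)y$ for $x,y$ in the group ring of $S_n$. The map $E$ is not multiplicative: $E(P_1)=0$ but $E(P_1^2)=1$.

In this section and the next we work in the ring $\mathbb F_2[S_{n+1}][[u]]$ of formal power series in a central variable $u$. The derivative $'=d/du$ satisfies $(xy)'=x'y+xy'$ and $(x^{-1})'=-x^{-1}x'x^{-1}$, and $E$, applied coefficientwise, commutes with it. Put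
\[
w=u^2,\qquad \kappa=1+w .
\]
For a transposition $P$ we have $(u+P)^2=u^2+2uP+1=\kappa$, so $(u+P)^{-1}=\kappa^{-1}(u+P)$. Define
\[
g=(u+P_1)(u+P_2)\cdots(u+P_n),\qquad L=g'g^{-1},\qquad \tau=E(L)=\sum_{i\ge0}\tau_iu^i .
\]
The reason for this choice of $g$ is that the logarithmic derivative of a product is a sum of conjugates, and conjugation by $P_1\cdots P_{j-1}$ turns $P_j$ into an adjacent transposition.

\begin{lemma}\label{lem:log}
Let $g_j=(u+P_1)\cdots(u+P_{j-1})$ and $y_j=g_jP_jg_j^{-1}$ for $1\le j\le n$. Then: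
\begin{enumerate}
\item[(a)] $L'=L^2$;
\item[(b)] $\kappa L=nu+\sum_{j=1}^ny_j$;
\item[(c)] $\tau_0=T$;
\item[(d)] $p:=\kappa^n\tau$ is a polynomial in $u$ of degree at most $2n-1$, and its coefficient of $u^{2n-1}$ is $n\cdot1$, which is $0$ for even $n$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $(u^k)''=k(k-1)u^{k-2}$ and $k(k-1)$ is even, $g''=0$. Hence $L'=g''g^{-1}-g'g^{-1}g'g^{-1}=L^2$.

(b) Write $g=g_j(u+P_j)r_j$, where $r_j$ is the product of the last $n-j$ factors. Then $g'=\sum_jg_jr_j$ and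
\[
L=\sum_{j=1}^n g_j(u+P_j)^{-1}g_j^{-1}=\kappa^{-1}\sum_{j=1}^n g_j(u+P_j)g_j^{-1}=\kappa^{-1}\sum_{j=1}^n(u+y_j).
\]

(c) At $u=0$ we have $y_1=P_1$ and, for $j\ge2$, $y_j=\pi P_j\pi^{-1}=(\pi(0)\ \,\pi(j))$ with $\pi=P_1\cdots P_{j-1}$. The rightmost factor sends $0$ to $j-1$ and the others fix $j-1$; all factors fix $j$. So $y_j=s_{j-1}$ at $u=0$, the constant term of $L$ is $P_1+T$, and $E(P_1+T)=T$.

(d) We have $\kappa^ng^{-1}=\tilde g:=(u+P_n)\cdots(u+P_1)$, so $p=E(g'\tilde g)$. The polynomial $\tilde g$ is monic of degree $n$, and $g'=nu^{n-1}+(\text{lower terms})$.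
\end{proof}

Write $L=\tau+\eta$, where $\eta$ collects the permutations that move $0$. Then $E(\tau\eta)=\tau E(\eta)=0$ and $E(\eta\tau)=E(\eta)\tau=0$, so applying $E$ to $L'=L^2$ gives
\begin{equation}\label{eq:projected}
\tau'=\tau^2+E(\eta^2).
\end{equation}
This is an equation for $\tau$ alone as soon as $\eta^2$ is known. At $u=0$ we have $\eta=P_1$ and $\eta^2=1$. The next example shows how far this persists.

\begin{example}\label{ex:two}
Let $n=2$, $s=s_1$, and $D=P_1P_2+P_2P_1$, the sum of the two $3$-cycles of $S_3$. It is central and $D^2=D$. Here $g=u^2+u(P_1+P_2)+P_1P_2$, so $g'=P_1+P_2$, and $\tilde g=u^2+u(P_1+P_2)+P_2P_1$. Using $(P_1+P_2)^2=D$ and $(P_1+P_2)P_2P_1=s+P_1$, we get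
\[
\kappa^2L=g'\tilde g=s+N,\qquad N=P_1+uD+u^2(P_1+P_2).
\]
So $p=s$, $\tau=\kappa^{-2}s$ and $\eta=\kappa^{-2}N$. In $N^2$ the coefficients of $u$ and $u^3$ vanish because $D$ is central, the coefficient of $u^2$ is $D^2+P_1(P_1+P_2)+(P_1+P_2)P_1=D+D=0$, and the coefficient of $u^4$ is $D$. As $\kappa^4=1+u^8$,
\[
\eta^2=(1+u^8)^{-1}(1+u^4D)\equiv1\pmod{u^4},
\]
and the congruence fails modulo $u^5$. Thus $\tau'\equiv\tau^2+1\pmod{u^4}$. The coefficient of $u^0$ gives $\tau_1=T^2+1$, and the coefficient of $u^2$ gives $\tau_3=\tau_1^2+\tau_0\tau_2+\tau_2\tau_0=(T+1)^4$, the coefficients of $\tau$ being multiples of $s$. Finally $\kappa^2=1+u^4$, so $\tau\equiv p\pmod{u^4}$ and $\tau_3=p_3=0$. The general proof follows this pattern, with $u^{2n}$ in place of $u^4$.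
\end{example}

\section{The part of $L$ that moves $0$}\label{sec:eta}

The goal of this section is $\eta^2\equiv1\pmod{u^{2n}}$. We build $\eta$ by adding the factors of $g$ one at a time, from the last to the first. Conjugation by $P_k$ exchanges the roles of $0$ and $k$, so the induction must allow any base point $a$ in place of $0$. For $1\le k\le n+1$ and $0\le a\le k-1$ let
\[
Y_a^{(k)}=\sum_{j=k}^n h_jP_{aj}h_j^{-1},\qquad h_j=(u+P_{ak})(u+P_{a,k+1})\cdots(u+P_{a,j-1}),
\]
with $h_k=1$. Then $Y_0^{(1)}=\sum_jy_j$, $Y_a^{(n+1)}=0$, and splitting off the first factor of each $h_j$ gives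
\begin{equation}\label{eq:Yrec}
Y_a^{(k)}=P_{ak}+\kappa^{-1}(u+P_{ak})\,Y_a^{(k+1)}\,(u+P_{ak})\qquad(k\le n).
\end{equation}
If $x$ is supported on permutations that move $a$ and fix $k$, then in $(u+P_{ak})x(u+P_{ak})$ the term $P_{ak}xP_{ak}$ fixes $a$ and the other terms move it. This dictates the following definition: $\eta_a^{(n+1)}=0$ and, for $k\le n$,
\begin{equation}\label{eq:etarec}
\kappa\,\eta_a^{(k)}=P_{ak}+w\,\eta_a^{(k+1)}+u\bigl(P_{ak}\eta_a^{(k+1)}+\eta_a^{(k+1)}P_{ak}\bigr).
\end{equation}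

\begin{lemma}\label{lem:eta}
Let $1\le k\le n+1$ and $0\le a\le k-1$.
\begin{enumerate}
\item[(a)] $\eta_a^{(k)}$ is a combination of permutations in $\operatorname{Sym}(\{a\}\cup\{k,\dots,n\})$ that move $a$.
\item[(b)] $\pi\,\eta_a^{(k)}\pi^{-1}=\eta_{\pi(a)}^{(k)}$ for all $\pi\in\operatorname{Sym}\{0,\dots,k-1\}$.
\item[(c)] $Y_a^{(k)}=\theta^{(k)}+\kappa\,\eta_a^{(k)}$, where $\theta^{(k)}\in\mathbb F_2[\operatorname{Sym}\{k,\dots,n\}][[u]]$ does not depend on $a$.
\end{enumerate}
Consequently $\eta=\eta_0^{(1)}$.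
\end{lemma}

\begin{proof}
We use downward induction on $k$. For $k=n+1$ everything is $0$. Let $k\le n$ and $P=P_{ak}$.

(a) Let $\sigma$ occur in $\eta_a^{(k+1)}$. Then $\sigma(k)=k$ and $\sigma(a)\in\{k+1,\dots,n\}$. Hence $P\sigma(a)=\sigma(a)\ne a$ and $\sigma P(a)=k\ne a$, and $P$ and $\sigma$ move $a$ as well.

(b) Conjugate \eqref{eq:etarec} by $\pi$. Since $\pi(k)=k$, we have $\pi P_{ak}\pi^{-1}=P_{\pi(a)k}$, and (b) for $k+1$ applies to $\pi$.

(c) The element $\theta^{(k+1)}$ commutes with $P$, so $\kappa^{-1}(u+P)\theta^{(k+1)}(u+P)=\theta^{(k+1)}$. By (b) for $k+1$, $P\eta_a^{(k+1)}P=\eta_k^{(k+1)}$. So \eqref{eq:Yrec} gives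
\[
Y_a^{(k)}=P+\theta^{(k+1)}+w\,\eta_a^{(k+1)}+u\bigl(P\eta_a^{(k+1)}+\eta_a^{(k+1)}P\bigr)+\eta_k^{(k+1)} .
\]
By \eqref{eq:etarec} this is (c) with $\theta^{(k)}=\theta^{(k+1)}+\eta_k^{(k+1)}$, which is supported on $\operatorname{Sym}\{k,\dots,n\}$ by (a).

Finally, Lemma~\ref{lem:log}(b) gives $L=\kappa^{-1}(nu+\theta^{(1)})+\eta_0^{(1)}$. The first summand is supported on $S_n$ and the second on permutations that move $0$.
\end{proof}

At $u=0$ the element $\eta_a^{(k)}$, $k\le n$, is the transposition $P_{ak}$, which satisfies $P_{ak}^2=1$ and $P_{ak}P_{bk}=P_{ab}P_{ak}$. We want the first relation to high order in $u$. It cannot be proved by induction on its own, because the square of \eqref{eq:etarec} contains the products $\eta_a^{(k+1)}\eta_k^{(k+1)}$ with two different base points. The two relations together do close up, and each step of the recursion gains one power of $w$.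

\begin{lemma}\label{lem:relations}
Let $1\le k\le n+1$ and let $a,b\in\{0,\dots,k-1\}$, $a\ne b$. Modulo $w^{\,n+1-k}$,
\[
\textup{(I)}\quad \bigl(\eta_a^{(k)}\bigr)^2\equiv1,\qquad\qquad \textup{(II)}\quad \eta_a^{(k)}\eta_b^{(k)}\equiv P_{ab}\,\eta_a^{(k)} .
\]
Here \textup{(I)} is asserted for every $a$, including the case $k=1$, $a=0$, so $\eta^2\equiv1\pmod{u^{2n}}$.
\end{lemma}

\begin{proof}
We use downward induction on $k$. For $k=n+1$ the modulus is $w^0=1$ and there is nothing to prove. Let $k\le n$, $m=n-k$, and $x_c=\eta_c^{(k+1)}$ for $0\le c\le k$. For distinct $c,d,e\in\{0,\dots,k\}$, Lemma~\ref{lem:eta}(b) gives the exact relations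
\begin{equation}\label{eq:exact}
x_dP_{cd}=P_{cd}\,x_c,\qquad x_eP_{cd}=P_{cd}\,x_e,
\end{equation}
and the induction hypothesis gives
\begin{equation}\label{eq:hyp}
x_c^2\equiv1,\qquad x_cx_d\equiv P_{cd}\,x_c\pmod{w^m}.
\end{equation}
We must prove (I) and (II) modulo $w^{m+1}$. We shall use \eqref{eq:hyp} only in terms that carry a factor $w$, where the error is a multiple of $w^{m+1}$. Put $P=P_{ak}$, $P'=P_{bk}$, $Q=P_{ab}$. By \eqref{eq:exact}, the recursion \eqref{eq:etarec} reads
\begin{align*}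
X_a&:=\kappa\,\eta_a^{(k)}=P+uD_a+wx_a, & D_a&=P(x_a+x_k),\\
X_b&:=\kappa\,\eta_b^{(k)}=P'+uD_b+wx_b, & D_b&=P'(x_b+x_k).
\end{align*}

\emph{Proof of \textup{(I)}.} We group the nine terms of $X_a^2$ by their scalar factors:
\[
X_a^2=1+u(PD_a+D_aP)+w(D_a^2+Px_a+x_aP)+uw(x_aD_a+D_ax_a)+w^2x_a^2 .
\]
The sum $x_a+x_k$ commutes with $P$, so $PD_a+D_aP=2(x_a+x_k)=0$ exactly. For the same reason $D_a^2=(x_a+x_k)^2$, and modulo $w^m$
\[
D_a^2=x_a^2+x_k^2+x_ax_k+x_kx_a\equiv1+1+Px_a+Px_k=Px_a+x_aP,
\]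
so the factor of $w$ is $\equiv0$. Next, $x_aD_a=Px_k(x_a+x_k)$, whence
\[
x_aD_a+D_ax_a=P\bigl(x_kx_a+x_k^2+x_a^2+x_kx_a\bigr)=P(x_k^2+x_a^2)\equiv0 .
\]
Finally $x_a^2\equiv1$. So $X_a^2\equiv1+w^2=\kappa^2\pmod{w^{m+1}}$, and (I) follows since $\kappa$ is a unit.

\emph{Proof of \textup{(II)}.} By \eqref{eq:three}, $PP'=QP=P'Q$ and $P'P=PQ$; consequently $QPQ=P'$ and $QPP'=Q\,QP=P$. We expand
\[
X_aX_b=PP'+u(PD_b+D_aP')+w(D_aD_b+Px_b+x_aP')+uw(x_aD_b+D_ax_b)+w^2x_ax_b .
\]
By \eqref{eq:exact}, $(x_a+x_k)P'=P'(x_a+x_b)$, so $D_aP'=PP'(x_a+x_b)$. The factor of $u$ is therefore, exactly,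
\[
PP'(x_b+x_k)+PP'(x_a+x_b)=QP(x_a+x_k)=QD_a .
\]
Modulo $w^m$,
\begin{align*}
D_aD_b&=QP(x_a+x_b)(x_b+x_k)=QP\,(x_ax_b+x_ax_k+x_b^2+x_bx_k)\\
&\equiv QP\,(Qx_a+Px_a+1+P'x_b)=P'x_a+Qx_a+QP+Px_b .
\end{align*}
Since $x_aP'=P'x_a$, the factor of $w$ is $\equiv Qx_a+QP$. The factor of $uw$ is
\begin{align*}
P'x_a(x_b+x_k)+P(x_a+x_k)x_b&\equiv P'Qx_a+P'Px_a+PQx_a+PP'x_k\\
&=QPx_a+QPx_k=QD_a ,
\end{align*}
because the two middle terms cancel. The factor of $w^2$ is $\equiv Qx_a$. Adding up, modulo $w^{m+1}$,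
\[
X_aX_b\equiv(1+w)QP+u(1+w)QD_a+w(1+w)Qx_a=\kappa\,QX_a .
\]
Dividing by $\kappa^2$ gives (II).
\end{proof}

Since $E(1)=1$, equation \eqref{eq:projected} and Lemma~\ref{lem:relations} yield the differential equation.

\begin{proposition}\label{prop:riccati}
For every $n\ge1$, $\tau'\equiv\tau^2+1\pmod{u^{2n}}$.
\end{proposition}

\section{Commutativity of the coefficients of $\tau$}\label{sec:commute}

The coefficient of $u^2$ in Proposition~\ref{prop:riccati} is $\tau_3=\tau_1^2+\tau_0\tau_2+\tau_2\tau_0$, and in characteristic $2$ the equation gives no formula for $\tau_2$. So the equation computes powers of $T+1$ only if these cross terms cancel.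

\begin{proposition}\label{prop:commute}
For every $n\ge1$, $\tau_i\tau_j=\tau_j\tau_i$ in $\mathbb F_2[S_n]$ for all $i,j\ge0$.
\end{proposition}

The proof is Sklyanin's open-chain argument, which we give in full in the group ring. Consider the palindromic product
\[
B(u)=(u+P_1)\cdots(u+P_n)\,(u+P_n)\cdots(u+P_1)\in\mathbb Z[S_{n+1}][u].
\]
Modulo $2$ it collapses to the scalar $\kappa^n$. For this reason we work over $\mathbb Z$, where $L$ appears in the next order in $2$.

\begin{lemma}\label{lem:lift}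
There is $C(u)\in\mathbb Z[S_{n+1}][u]$ with $B(u)=(u^2+1)^n+2u\,C(u)$ and $E(C)\equiv p+nu\kappa^{n-1}\pmod2$.
\end{lemma}

\begin{proof}
Let $B_k=(u+P_k)\cdots(u+P_n)(u+P_n)\cdots(u+P_k)$, with $B_{n+1}=1$. We claim $B_k=(u^2+1)^{n-k+1}+2uC_k$, where
\[
C_{n+1}=0,\qquad C_k=(u^2+1)^{n-k}P_k+(u+P_k)C_{k+1}(u+P_k).
\]
This follows by downward induction from $B_k=(u+P_k)B_{k+1}(u+P_k)$ and $(u+P_k)^2=u^2+1+2uP_k$. Unfolding the recursion, $C=C_1$ is
\[
C=\sum_{j=1}^n(u^2+1)^{n-j}\,(u+P_1)\cdots(u+P_{j-1})\,P_j\,(u+P_{j-1})\cdots(u+P_1).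
\]
Modulo $2$ we have $(u+P_{j-1})\cdots(u+P_1)=\kappa^{j-1}g_j^{-1}$, so $C\equiv\kappa^{n-1}\sum_jy_j=\kappa^nL+nu\kappa^{n-1}$ by Lemma~\ref{lem:log}(b). Apply $E$.
\end{proof}

To compare $E(B(u))E(B(v))$ with the product in the other order, we use a separate copy of the point $0$ for each factor. In the rest of this section $a$ and $b$ are two new points, $\Omega=\{a,b,1,\dots,n\}$, and we compute in the group algebra of $\operatorname{Sym}(\Omega)$ over the field $\mathbb Q(u,v)$. For a scalar $x$ and $c\in\{a,b\}$ let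
\[
R(x)=x+P_{ab},\quad g_c(x)=(x+P_{c1})\cdots(x+P_{cn}),\quad B_c(x)=g_c(x)\,(x+P_{cn})\cdots(x+P_{c1}).
\]
For a transposition $P$ we have $(-x+P)(x+P)=1-x^2$. Hence
\begin{equation}\label{eq:unitary}
R(x)R(-x)=1-x^2,\qquad B_c(x)=(1-x^2)^n\,g_c(x)\,g_c(-x)^{-1}\quad(x\ne\pm1).
\end{equation}

\begin{lemma}[Yang--Baxter relation]\label{lem:YB}
For all scalars $x,y$,
\[
R(x-y)\,g_a(x)\,g_b(y)=g_b(y)\,g_a(x)\,R(x-y).
\]
\end{lemma}

\begin{proof}
First fix $i\in\{1,\dots,n\}$ and put $z=x-y$. We claim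
\begin{equation}\label{eq:YB}
(z+P_{ab})(x+P_{ai})(y+P_{bi})=(y+P_{bi})(x+P_{ai})(z+P_{ab}).
\end{equation}
The terms with at most one transposition agree. By \eqref{eq:three}, let $\gamma=P_{ai}P_{bi}=P_{ab}P_{ai}=P_{bi}P_{ab}$ and $\gamma^{-1}=P_{bi}P_{ai}=P_{ai}P_{ab}=P_{ab}P_{bi}$. The terms with two transpositions are $z\gamma+x\gamma^{-1}+y\gamma$ on the left and $z\gamma^{-1}+x\gamma+y\gamma^{-1}$ on the right; their difference is $(z-x+y)(\gamma-\gamma^{-1})=0$. The terms with three transpositions are $P_{ab}\gamma=P_{ai}$ and $P_{bi}\gamma^{-1}=P_{ai}$.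

For $i\ne j$ the transpositions $P_{ai}$ and $P_{bj}$ commute. Hence $g_a(x)g_b(y)=\prod_{i=1}^n(x+P_{ai})(y+P_{bi})$ and $g_b(y)g_a(x)=\prod_{i=1}^n(y+P_{bi})(x+P_{ai})$, with $i$ increasing from left to right. Moving $R(z)$ through the first product by $n$ applications of \eqref{eq:YB} gives the second.
\end{proof}

By \eqref{eq:unitary}, $B_c$ involves $g_c$ at both $x$ and $-x$. Exchanging $B_a(u)$ with $B_b(v)$ therefore needs both $R(u-v)$ and $R(u+v)$.

\begin{lemma}[Reflection equation]\label{lem:reflection}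
With $R_-=R(u-v)$ and $R_+=R(u+v)$,
\[
R_-\,B_a(u)\,R_+\,B_b(v)=B_b(v)\,R_+\,B_a(u)\,R_- .
\]
\end{lemma}

\begin{proof}
Abbreviate $g_a=g_a(u)$, $\bar g_a=g_a(-u)^{-1}$, $g_b=g_b(v)$, $\bar g_b=g_b(-v)^{-1}$. Lemma~\ref{lem:YB} at the four points $(\pm u,\pm v)$ gives four exchange rules:
\begin{align*}
&\text{(1)}\ \ R_-g_ag_b=g_bg_aR_-, &&\text{(2)}\ \ \bar g_aR_+g_b=g_bR_+\bar g_a,\\
&\text{(3)}\ \ g_aR_+\bar g_b=\bar g_bR_+g_a, &&\text{(4)}\ \ R_-\bar g_a\bar g_b=\bar g_b\bar g_aR_- .
\end{align*}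
Rule (1) is the lemma at $(u,v)$. At $(-u,v)$ the lemma reads $R(-u-v)\bar g_a^{-1}g_b=g_b\bar g_a^{-1}R(-u-v)$; multiplying by $R_+$ on both sides and using \eqref{eq:unitary} gives $\bar g_a^{-1}g_bR_+=R_+g_b\bar g_a^{-1}$, and multiplying by $\bar g_a$ on both sides gives (2). At $(u,-v)$ it reads $R_+g_a\bar g_b^{-1}=\bar g_b^{-1}g_aR_+$, and multiplying by $\bar g_b$ on both sides gives (3). At $(-u,-v)$ it reads $R(v-u)\bar g_a^{-1}\bar g_b^{-1}=\bar g_b^{-1}\bar g_a^{-1}R(v-u)$; taking inverses gives (4), since $R(v-u)^{-1}$ is a scalar multiple of $R_-$. Now use (2), (1), then $R_-R_+=R_+R_-$ and (4), then (3):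
\[
R_-g_a\bar g_aR_+g_b\bar g_b=R_-g_ag_bR_+\bar g_a\bar g_b=g_bg_aR_-R_+\bar g_a\bar g_b
=g_bg_aR_+\bar g_b\bar g_aR_-=g_b\bar g_bR_+g_a\bar g_aR_- .
\]
Multiplying by $(1-u^2)^n(1-v^2)^n$ gives the claim, by \eqref{eq:unitary}.
\end{proof}

It remains to remove the points $a$ and $b$. Let $F$ be the linear map to the group algebra of $S_n$ that keeps the permutations of $\Omega$ fixing both $a$ and $b$ and sends the others to $0$. For $c\in\{a,b\}$ let $E_c$ be the map $E$ with $0$ renamed $c$, so that $E_c(B_c(x))=E(B(x))$. With respect to $R$, the map $F$ behaves like a trace, and it separates the two factors.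

\begin{lemma}\label{lem:trace}
Let $x$ be a scalar.
\begin{enumerate}
\item[(a)] $F(R(x)Z)=F(ZR(x))$ for every $Z$.
\item[(b)] If $X$ is supported on permutations fixing $b$ and $Y$ on permutations fixing $a$, then $F(XR(x)Y)=x\,E_a(X)E_b(Y)$ and $F(YR(x)X)=x\,E_b(Y)E_a(X)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) It suffices to show $F(P_{ab}\sigma)=F(\sigma P_{ab})$ for a permutation $\sigma$. Each of $P_{ab}\sigma$ and $\sigma P_{ab}$ fixes $a$ and $b$ if and only if $\sigma$ exchanges $a$ and $b$, and in that case $\sigma$ commutes with $P_{ab}$.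

(b) Let $\sigma(b)=b$ and $\rho(a)=a$. Then $\sigma\rho(a)=\sigma(a)$, and $\sigma\rho(b)=b$ if and only if $\rho(b)=\sigma^{-1}(b)=b$. So $F(\sigma\rho)=E_a(\sigma)E_b(\rho)$. Also $\sigma P_{ab}\rho(a)=\sigma(b)=b$, so $F(\sigma P_{ab}\rho)=0$. This proves the first formula, and the second is the first with $a$ and $b$ exchanged.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:commute}]
Let $Z_1=B_a(u)R_+B_b(v)$ and $Z_2=B_b(v)R_+B_a(u)$, so that $R_-Z_1=Z_2R_-$ by Lemma~\ref{lem:reflection}. With $\delta=1-(u-v)^2=R(v-u)R_-=R_-R(v-u)$, Lemma~\ref{lem:trace}(a) gives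
\[
\delta F(Z_1)=F\bigl(R(v-u)\,Z_2\,R_-\bigr)=F\bigl(R_-R(v-u)\,Z_2\bigr)=\delta F(Z_2).
\]
Thus $F(Z_1)=F(Z_2)$. By Lemma~\ref{lem:trace}(b), after division by $u+v$,
\[
E(B(u))\,E(B(v))=E(B(v))\,E(B(u))\qquad\text{in }\mathbb Z[S_n][u,v].
\]
By Lemma~\ref{lem:lift}, $E(B(u))=(u^2+1)^n+2uE(C(u))$, so the commutator of $E(C(u))$ and $E(C(v))$ is annihilated by $4uv$. Multiplication by $4uv$ is injective on $\mathbb Z[S_n][u,v]$, so this commutator is $0$; this division by $4$ is the step that requires integer coefficients. Comparing coefficients of $u^iv^j$, we see that the coefficients of $E(C)$ commute in $\mathbb Z[S_n]$. Modulo $2$ they differ from the coefficients of $p$ by scalars, so the coefficients of $p$ commute in $\mathbb F_2[S_n]$. Each coefficient of $\tau=\kappa^{-n}p$ is an $\mathbb F_2$-linear combination of them.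
\end{proof}

\section{Nilpotency of $T+1$ and the proofs of the theorems}\label{sec:end}

\begin{proposition}\label{prop:powers}
Let $n\ge1$ and $k\ge1$ with $2^k\le2n$. Then $\tau_{2^k-1}=(T+1)^{2^k}$ in $\mathbb F_2[S_n]$.
\end{proposition}

\begin{proof}
The coefficient of $u^{2m}$ in $\tau'$ is $(2m+1)\tau_{2m+1}=\tau_{2m+1}$. The coefficient of $u^{2m}$ in $\tau^2$ is $\tau_m^2+\sum_{i<j,\ i+j=2m}(\tau_i\tau_j+\tau_j\tau_i)=\tau_m^2$ by Proposition~\ref{prop:commute}. So Proposition~\ref{prop:riccati} and Lemma~\ref{lem:log}(c) give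
\[
\tau_1=T^2+1=(T+1)^2,\qquad \tau_{2m+1}=\tau_m^2\quad(1\le m\le n-1).
\]
If $k\ge1$ and $2^{k+1}\le2n$, then $m=2^k-1$ lies in this range, and $\tau_{2^{k+1}-1}=\tau_{2^k-1}^2$. Induction on $k$ finishes the proof.
\end{proof}

For $n=4$, Example~\ref{ex:four} identifies these coefficients: $\tau_1$ is a sum of four $3$-cycles, $\tau_3$ is the sum of all eight, and $\tau_7=0$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $n=2^l$, $l\ge1$. In characteristic $2$, $\kappa^n=(1+u^2)^{2^l}=1+u^{2n}$, so $p=\kappa^n\tau\equiv\tau\pmod{u^{2n}}$. Proposition~\ref{prop:powers} with $k=l+1$ and Lemma~\ref{lem:log}(d) give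
\[
(T+1)^{2n}=\tau_{2n-1}=p_{2n-1}=n\cdot1=0\qquad\text{in }\mathbb F_2[S_n].
\]
The reduction of $(A+I)^{2n}$ modulo $2$ is the matrix of $x\mapsto x(T+1)^{2n}$ on $\mathbb F_2[S_n]$, and this map vanishes if and only if its value $(T+1)^{2n}$ at $x=1$ does. This is the stated equivalence. A nilpotent matrix of order $N$ over a field has characteristic polynomial $x^N$, so
\[
\det(xI-A)\equiv\det\bigl((x+1)I-(A+I)\bigr)\equiv(x+1)^{n!}\pmod2 .
\]
If an integer $m$ is an eigenvalue of $A$, then $(m+1)^{n!}\equiv0\pmod2$, so $m$ is odd, and $|m|\le n-1$ by Lemma~\ref{lem:basic}(a). Hence $\operatorname{Spec}(T)\subseteq\{\pm(2k-1):1\le k\le n/2\}$. The reverse inclusion is Corollary~\ref{cor:integers}.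
\end{proof}

\begin{remark}\label{rem:hyp}
The hypothesis on $n$ was used three times. The index $2n-1$ has the form $2^k-1$, and $\kappa^n\equiv1\pmod{u^{2n}}$, exactly when $n$ is a power of $2$: for $n=2^lr$ with $r>1$ odd, $\kappa^n=(1+u^{2^{l+1}})^r$ contains the term $u^{2^{l+1}}$. The condition $l\ge1$ makes $p_{2n-1}$ vanish. For $n=2^0=1$ one has $\tau=\kappa^{-1}u$, $p=u$, $T=0$, and the same chain of equalities gives $(T+1)^2=p_1=1$.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:converse}]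
Theorem~\ref{thm:main} gives (i)$\Rightarrow$(ii) and (i)$\Rightarrow$(v).

(ii)$\Rightarrow$(iii). As in the previous proof, (ii) gives $\det(xI-A)\equiv(x+1)^{n!}\pmod2$. At $x=0$ this says that $\det A$ is odd.

(iii)$\Rightarrow$(iv). If an even integer $m$ is an eigenvalue, then $0=\det(mI-A)\equiv\det A\pmod2$.

(v)$\Rightarrow$(iv). The set in (v) consists of odd integers.

(iv)$\Rightarrow$(i). Suppose that $n\ge2$ is not a power of $2$. If $n$ is odd, then $n-1$, the eigenvalue of the constant vector, is even. If $n$ is even, it has an odd prime divisor $q$, and the even integer $n-1-q$ is an eigenvalue by Corollary~\ref{cor:integers}.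

The two assertions for even $n$ are Corollary~\ref{cor:integers}. If $6\mid n$, take $q=3$: all odd $m$ with $|m|\le n-1$ and all even $m$ with $|m|\le n-2$ are eigenvalues. These are all the integers in $[-(n-1),n-1]$, and there are no others by Lemma~\ref{lem:basic}(a).
\end{proof}

\begin{thebibliography}{1}

\bibitem{codes}
\emph{Codes, transforms and the spectrum of the symmetric group},
\texttt{https://www.projecteuclid.org/download/pdf\_1/euclid.pjm/1102646202}.

\end{thebibliography}
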